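# Harmonic functions with zero Cauchy data on a large piece of a Lipschitz boundary

## 1. Does zero Cauchy data on a set of positive measure force $u\equiv 0$?

A *domain* is a connected open set $D\subsetneq\mathbb R^d$ with nonempty boundary.

**Definition (Lipschitz and $C^{1,s}$ domains).** $D$ is a Lipschitz (resp. $C^{1,s}$) domain if for every $Q\in\partial D$ there are $r>0$, a rotated coordinate system $X=(x,x_d)$ with $x\in\mathbb R^{d-1}$, and a Lipschitz (resp. $C^{1,s}$) function $\varphi:\mathbb R^{d-1}\to\mathbb R$ with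
$$D\cap B(Q,r)=\{(x,x_d):x_d>\varphi(x)\}\cap B(Q,r).$$

Boundedness is not required. For example, $\{x_3>-|x_1|\}\subset\mathbb R^3$ is a Lipschitz domain, and it is not a $C^{1,s}$ domain for any $s>0$.

**Definition ($C^1$ up to the boundary).** $u:D\to\mathbb R$ is $C^1$ up to the boundary if $u\in C^1(D)$ and both $u$ and $\nabla u$ extend continuously to $\bar D$. For $Q\in\partial D$, $u(Q)$ and $\nabla u(Q)$ denote the extensions.

On $\partial D$, and for subsets of $\mathbb R^{d-1}$, $|\cdot|$ is $(d-1)$-dimensional measure. Suppose $u$ is harmonic in $D$, $C^1$ up to the boundary, and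
$$|\{Q\in\partial D:u(Q)=0,\ \nabla u(Q)=0\}|>0 .$$
The first guess is that $u\equiv0$: a harmonic function is determined by its Cauchy data, and a set of positive measure ought to be enough. Let us test this.

**Test 1: an open piece of a hyperplane.** Let $u$ be harmonic in $\{y>0\}$, $C^1$ up to the boundary, with $u=0$, $\nabla u=0$ on $\{y=0\}\cap B$ for a ball $B$ centered on $\{y=0\}$. Extend $u$ by $0$ to $\{y<0\}$. For $\psi\in C_c^\infty(B)$, Green's formula on $\{y>\delta\}$ gives
$$\int_{\{y>\delta\}}u\,\Delta\psi=\int_{\{y=\delta\}}\big(-u\,\partial_y\psi+\psi\,\partial_yu\big)\longrightarrow0\qquad(\delta\to0).$$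
So the extension is harmonic in $B$ in the sense of distributions, hence harmonic by Weyl's lemma. It vanishes on an open set, so $u\equiv0$. The guess passes.

**Test 2: the unit disc, $d=2$.** Let $F=\partial_xu-i\,\partial_yu$. It is holomorphic, continuous on the closed disc, and vanishes on a set $E$ of the circle with $|E|>0$. If $F\not\equiv0$, write $F=z^mF_1$ with $F_1(0)\ne0$. Since $\log|F_1|$ is subharmonic, for $0<\delta<1$ and $0<r<1$,
$$\log|F_1(0)|\le\frac1{2\pi}\int_0^{2\pi}\log\big(|F_1(re^{i\theta})|+\delta\big)\,d\theta .$$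
Let $r\to1$; on the circle $|F_1|=|F|$, so
$$\log|F_1(0)|\le\frac{|E|}{2\pi}\log\delta+\log\big(1+\max|F|\big).$$
As $\delta\to0$ the right side tends to $-\infty$, a contradiction. So $F\equiv0$, $u$ is constant, and $u=0$ on $E$ gives $u\equiv 0$. The guess passes again, and the engine is visible: in the plane the mean of $\log|\nabla u|$ over the boundary cannot become too negative.

**Test 3: one point charge on a flat boundary.** In $\{(\xi,y):\xi\in\mathbb R^{d-1},\,y>0\}$ take $y-y\,|X|^{-d}$, $X=(\xi,y)$. It is harmonic, because $y|X|^{-d}$ is a multiple of the $y$-derivative of $|X|^{2-d}$ (of $\log|X|$ if $d=2$). It vanishes at $y=0$, $\xi\neq0$, and its normal derivative there is $1-|\xi|^{-d}$, while the unperturbed function $y$ has normal derivative $1$. Did the charge raise or lower the mean of the logarithm of the normal derivative? We claim that, with $\alpha=\frac{d-1}d$,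
$$\int_{\mathbb R^{d-1}}\log\big|1-|\xi|^{-d}\big|\,d\xi=\frac{|S^{d-2}|}d\cdot\frac\pi\alpha\cot(\pi\alpha).\tag{1}$$
In polar coordinates with $\sigma=r^{-d}$ the left side is $\frac{|S^{d-2}|}d\int_0^\infty\log|1-\sigma|\,\sigma^{-\alpha-1}d\sigma$. Split at $\sigma=1$ and substitute $\sigma\mapsto1/\sigma$ on $(1,\infty)$. The last integral becomes
$$\int_0^1\log(1-\sigma)\big(\sigma^{-\alpha-1}+\sigma^{\alpha-1}\big)d\sigma-\int_0^1\sigma^{\alpha-1}\log\sigma\,d\sigma .$$
Expand $\log(1-\sigma)=-\sum_k\sigma^k/k$ (all terms have one sign). We get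
$$\frac1{\alpha^2}-\sum_{k\ge1}\frac1k\Big(\frac1{k-\alpha}+\frac1{k+\alpha}\Big)=\frac1{\alpha^2}-\sum_{k\ge1}\frac2{k^2-\alpha^2}=\frac\pi\alpha\cot(\pi\alpha),$$
the last step being the classical partial fraction series of the cotangent.

For $d=2$ we have $\alpha=\frac12$ and (1) is exactly $0$: nothing is gained, in accordance with Test 2. For $d\ge3$ we have $\frac12<\alpha<1$ and (1) is **negative**; for $d=3$ it is $-\pi^2/\sqrt3$. So in dimension at least three, planting charges on the boundary lowers the mean logarithm of the normal derivative. The engine of Test 2 is gone, and the guess becomes doubtful.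

It is in fact false for smooth domains. The problem comes from "A remark on gradients of harmonic functions". The known theorem is: *if $D$ is a $C^{1,s}$ domain in $\mathbb R^d$ with $s>0$ and $d\ge3$, then there is a harmonic $u:D\to\mathbb R$, not identically zero, $C^1$ up to the boundary, with $|\{Q\in\partial D:u(Q)=0,\nabla u(Q)=0\}|>0$.* About Lipschitz domains the problem quotes: "We do not know if the theorem is true or not for Lipschitz domains." We prove that it is true for them.

**Theorem 1.** Let $D\subset\mathbb R^d$, $d\ge3$, be a Lipschitz domain. Then there is a harmonic function $u\not\equiv0$ on $D$, $C^1$ up to the boundary, with $|\{Q\in\partial D:u(Q)=0,\ \nabla u(Q)=0\}|>0$.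

## 2. A local statement: harmonic functions outside a slab under the graph

From now on $d\ge3$. Let $\varphi:\mathbb R^{d-1}\to\mathbb R$ be Lipschitz with constant $L$, let $\rho,h>0$, $I=[-\rho,\rho]^{d-1}$, $\Phi(x)=(x,\varphi(x))$, and
$$T=\{(x,t):x\in(-2\rho,2\rho)^{d-1},\ \varphi(x)-2h<t<\varphi(x)\},\qquad\Omega=\mathbb R^d\setminus T .$$
The set $\Omega$ is closed. All singularities of our functions will be hidden in the slab $T$.

**Theorem 2.** For every $\varepsilon>0$ there are a continuous $u:\Omega\to\mathbb R$ and a compact $A\subset I$ with $|I\setminus A|\le\varepsilon$ such that $u$ is harmonic in $\operatorname{int}\Omega$ and not identically $0$ on any nonempty open subset of $\mathbb R^d$ contained in $\Omega$; $\nabla u$ extends continuously from $\operatorname{int}\Omega$ to $\Omega$; and $u=0$, $\nabla u=0$ on $\Phi(A)$.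

**Theorem 2 implies Theorem 1.** Fix $Q\in\partial D$ and take the local coordinates with origin $Q$. Then $\varphi(0)=0$: if $\varphi(0)<0$, $Q$ is interior to $D$; if $\varphi(0)>0$, $Q$ is interior to the complement. Choose $\rho,h$ so small that $\overline T\subset B(Q,r)$. Since $T$ lies below the graph, $T\cap D=\emptyset$. Because $T$ and $D$ are open, $\overline D\subset\Omega$ and $D\subset\operatorname{int}\Omega$. Also $\Phi(I)\subset\partial D$: these points lie in $B(Q,r)$, are not in $D$, and are limits of points above the graph. Take $u,A$ from Theorem 2 with $\varepsilon=|I|/2$ and restrict $u$ to $D$. The restriction is harmonic, $C^1$ up to the boundary and $\not\equiv0$, and $u=\nabla u=0$ on $\Phi(A)$. The surface measure of $\Phi(A)$ is at least $|A|>0$, because $(x,t)\mapsto x$ is $1$-Lipschitz. $\square$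

## 3. Stages on a half-space, and the reentrant edge that stops them

Suppose first that the boundary is flat and that near it the function is $a\,y$. Cut the boundary into tiny cells of side $s'$ and replace $a\,y$ in each cell by $a\,(y+s'\,\mathsf Pf(\cdot/s'))$, where $\mathsf Pf$ is the Poisson integral of a function $f$ supported in the unit cell. Where $f=0$ the new function still vanishes on the boundary. Guided by (1), we shall find $f$ so that the normal derivative drops from $|a|$ to at most $\gamma|a|$ on the cell, except for a fraction $\eta$ of it, while the gradient everywhere rises by at most $K_0(\eta)|a|$. The point is that $K_0(\eta)$ **does not depend on $\gamma$**. If this can be repeated, we choose $\gamma$ at each stage so small that $\gamma|a|\,K_0(\eta_{\rm next})$ is tiny; then the gradients converge uniformly and vanish in the limit off a set of measure $\sum\eta_n$.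

To repeat a stage we need a linear profile $a\,n\cdot y$ at small scale. On a Lipschitz graph, a blow-up gives this at almost every point of a boundary set where the function **vanishes**, provided the function is Lipschitz. But after a stage on a graph the function is only small on the boundary, not zero: the corrections live on tangent planes, and the graph differs from them.

The sensible repair is to subtract the solution of the Dirichlet problem with these small boundary values, or equivalently to solve $\Delta U=\Delta(\chi u)$ with $U=0$ on the boundary. We need a gradient bound for $U$, and here the approach stops. In $\{x_3>-|x_1|\}\subset\mathbb R^3$ use polar coordinates $(r,\theta)$ in the $(x_1,x_3)$-plane. The domain is $-\frac\pi4<\theta<\frac{5\pi}4$, and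
$$r^{2/3}\sin\big(\tfrac23(\theta+\tfrac\pi4)\big)$$
is harmonic and zero on both faces, yet its gradient has length $\frac23r^{-1/3}$, unbounded at the edge. So zero boundary values give no gradient bound on a Lipschitz boundary. One cannot localize away from such edges either: for an enumeration $(q_k)_{k\ge1}$ of the rationals, $\varphi(x)=-\sum_k2^{-k}|x_1-q_k|$ is Lipschitz and concave, and in $x_1$ its one-sided slopes at $q_k$ differ by $2^{1-k}$, so reentrant edges are dense.

The way past this is to require $U=0$ not on the whole graph but on a compact set $Z$, on or **below** the graph, which contains $\Phi(x)$ for all $x\in I$ outside a set of measure $C/K$, and off which the Dirichlet solution is Lipschitz with constant $CK\lambda$. Such a $Z$ is found by minimizing an energy that charges $K^2$ per unit volume of $\{V>0\}$ in a slab under the graph. A one-variable model: among $v\ge0$ on $[0,\infty)$ with $v(0)=1$ minimize $\int v'^2+K^2|\{v>0\}|$. If $v$ first reaches $0$ at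 $\ell$, the best choice is linear on $[0,\ell]$, with cost $\ell^{-1}+K^2\ell$, minimal at $\ell=1/K$. The slope is $K$ and the positivity set has length $1/K$: exactly the trade we want.

One more device: after each stage we translate the function by a small amount $\tau$, so that all singularities move strictly below the graph and every approximant is smooth near $\Omega$.

## 4. The slab, poles and states

**Textbook facts.** For harmonic functions: mean value property, maximum principle, interior estimates (in particular $|\nabla w(y)|\le C_dR^{-1}\operatorname{osc}_{B(y,R)}w$), Weyl's lemma, odd reflection across a hyperplane, and Liouville's theorem (an entire harmonic function of at most linear growth is affine). The space $D^{1,2}$ is the completion of $C_c^\infty(\mathbb R^d)$ in $\|\nabla v\|_2$; as $d\ge3$ it is a Hilbert space contained in $L^{2^*}$, $2^*=\frac{2d}{d-2}$. It is closed under $\min$, $\max$ and positive parts, with the usual a.e. formulas for gradients, and bounded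 sequences have subsequences converging weakly and a.e. We also use the theorems of Lebesgue (density), Rademacher and Egorov, and absolute continuity of $W^{1,2}_{loc}$ functions on almost every line.

**Constants.** $C,c,C_1,C_2,\dots$ are positive and depend only on $d,L,\rho,h$; generic $C,c$ may change from line to line. Write $\omega=|S^{d-1}|$ and $N(x)=\frac1{(d-2)\omega}|x|^{2-d}$, so $-\Delta N=\delta_0$; $N(r)$ is the value at $|x|=r$. Let $D^+=\{t>\varphi(x)\}$, let $\mathcal N_s(E)$ be the open $s$-neighborhood of $E$, and let $\operatorname{av}_EV$ be the mean of $V$ over $E$. Put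
$$G=\{x\in I,\ \varphi(x)-h\le t\le\varphi(x)\},\qquad T_1=\{x\in(-2\rho,2\rho)^{d-1},\ \varphi(x)-\tfrac32h<t<\varphi(x)\}\subset T,$$
$\Omega_1=\mathbb R^d\setminus T_1\supset\Omega$ and $r_1=\min\{\rho,\ h/(1+L),\ 1\}$. The set $G$ is compact. If $x_0\in I$ and $(x,t)\in B(\Phi(x_0),r_1)$, then $x\in(-2\rho,2\rho)^{d-1}$ and $t>\varphi(x_0)-r_1\ge\varphi(x)-(1+L)r_1\ge\varphi(x)-h$. Hence
$$\Omega\cap B(\Phi(x_0),r_1)=\{t\ge\varphi\}\cap B(\Phi(x_0),r_1)\ \ (x_0\in I),\qquad t>\varphi-h\ \text{ on }\mathcal N_{r_1}(\Phi(I)).\tag{2}$$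

For compact $Z$, $D_0(Z^c)$ denotes the closure of $C_c^\infty(\mathbb R^d\setminus Z)$ in $D^{1,2}$. Example: if $Z=\{0\}$, then $D_0(Z^c)=D^{1,2}$. Indeed, for $v\in C_c^\infty$ and cutoffs $\chi_r=1$ on $B(0,r)$, supported in $B(0,2r)$, $|\nabla\chi_r|\le C/r$, one has $\|\nabla(\chi_rv)\|_2^2\le C_v(r^{d-2}+r^d)\to0$. So membership in $D_0(Z^c)$ need not force zero values at points of $Z$; for our $Z$ a barrier will do that. We need one fact:
$$U\in D_0(Z^c),\ \psi\in D^{1,2},\ 0\le\psi\le U^+\text{ a.e.}\quad\Longrightarrow\quad\psi\in D_0(Z^c).\tag{3}$$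
Proof: take $U_k\in C_c^\infty(Z^c)$ with $U_k\to U$ in $D^{1,2}$ and, along a subsequence, a.e. Then $\min(\psi,U_k^+)\in D^{1,2}$ has compact support in $Z^c$, hence lies in $D_0(Z^c)$ by mollification. These functions are bounded in $D^{1,2}$ and converge a.e., hence weakly, to $\min(\psi,U^+)=\psi$. Closed subspaces are weakly closed.

**Definition (admissible functions).** $\mathcal H$ is the set of functions $u=N(\cdot-\Pi)+g$ with a *pole* $\Pi=(0,\varphi(0)-\zeta)$ of depth $\frac74h\le\zeta<2h$ and $g$ harmonic off a compact set $S\subset T_1$, $g\to0$ at $\infty$. The data $\Pi,g,S$ are regarded as part of $u$.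

Since $S\cup\{\Pi\}$ is a compact subset of $T$ and $u\to0$ at $\infty$, $u$ is bounded at positive distance from $S\cup\{\Pi\}$. By interior estimates, all derivatives of $u$ are bounded in some $\mathcal N_\delta(\Omega)$. Likewise $g$ is smooth with bounded derivatives in some $\mathcal N_\delta(\Omega_1)$. The pole will guarantee that the limit is not zero.

**Definition (state).** $(u,\lambda,s,A)$ is a state if $u\in\mathcal H$, $\lambda>0$, $0<s\le r_1$, $A\subset I^\circ$ is compact and nonempty, $S\cap\mathcal N_s(\Phi(A))=\emptyset$, and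
$$|u|\le\lambda s,\qquad|\nabla u|\le\lambda\qquad\text{on }\mathcal N_s(\Phi(A)).$$

By (2), $\Pi\notin\mathcal N_s(\Phi(A))$, so $u$ is harmonic there. Example: $u=N(\cdot-\Pi)$ with $g=0$, $S=\emptyset$, $A$ a closed cube in $I^\circ$, $s=r_1$, and $\lambda=\sup_{\mathcal N_{r_1}(\Phi(A))}(|\nabla u|+|u|/r_1)$, which is finite because by (2) the pole is at positive distance from $\mathcal N_{r_1}(\Phi(A))$.

## 5. A compact set below the graph and a barrier of linear growth

**Lemma 1.** Let $0<s\le r_1$, $\emptyset\ne A\subset I$ compact, $F=s^{-1}\mathbf 1_{\mathcal N_s(\Phi(A))}$, $K\ge1$. There are a compact $Z\subset G$ and a continuous $V\ge0$ in $D^{1,2}$, with $V\to0$ at $\infty$, such that: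

(a) $V=0$ on $Z$;
(b) $\int\nabla V\cdot\nabla\psi=\int F\psi$ for all $\psi\in D_0(Z^c)$;
(c) $V(y)\le C_1K|y-z|$ for $z\in Z$, $y\in\mathbb R^d$;
(d) $|\{x\in I:\Phi(x)\notin Z\}|\le C_1/K$.

**Step 1: bounds for $F$ and existence of a minimizer.** The set $\mathcal N_s(\Phi(A))$ lies in $\{|t-\varphi(x)|\le(1+L)s\}$ and in a fixed ball. Write $F(B)=\int_BF$. For $r\le s$, $F(B(x,r))\le Cr^d/s\le Cr^{d-1}$; for $r\ge s$, $F(B(x,r))\le s^{-1}\cdot Cr^{d-1}\cdot2(1+L)s$. So
$$F(B(x,r))\le Cr^{d-1}\quad(x\in\mathbb R^d,\ r>0),\qquad\int F\le C.\tag{4}$$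
Since $N(y)=\frac1\omega\int_{|y|}^\infty r^{1-d}dr$, we get $N*F=\frac1\omega\int_0^\infty r^{1-d}F(B(\cdot,r))\,dr\le C$; use the first bound for $r\le1$ and the second for $r\ge1$. Minimize
$$J(v)=\int|\nabla v|^2-2\int Fv+K^2|G\cap\{v>0\}|\qquad\text{over }v\in D^{1,2},\ v\ge0,$$
where $|G\cap\{v>0\}|$ is $d$-dimensional volume. As $F$ is bounded with compact support, $v\mapsto\int Fv$ is continuous on $D^{1,2}$, so $J(v)\ge\|\nabla v\|_2^2-C_F\|\nabla v\|_2$. Thus $J$ is bounded below and minimizing sequences are bounded. Along a subsequence converging weakly and a.e. all terms are lower semicontinuous (Fatou for the last, since $\mathbf 1_{\{v>0\}}\le\liminf\mathbf 1_{\{v_k>0\}}$). So a minimizer $V$ exists.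

**Step 2: $\Delta V+F$ is a measure of controlled growth.** Let $0\le\psi\in C_c^\infty$, $t>0$. The competitor $(V-t\psi)^+$ has positivity set inside $\{V>0\}$, and $(V-t\psi)^+\ge V-t\psi$ with $F\ge0$, so
$$0\le-2t\int\nabla V\cdot\nabla\psi+t^2\int|\nabla\psi|^2+2t\int F\psi .$$
Divide by $t$ and let $t\to0$: $\mu:=\Delta V+F\ge0$, a Radon measure. The competitor $V+t\psi$ gives
$$2t\int\psi\,d\mu\le t^2\int|\nabla\psi|^2+K^2|G\cap\operatorname{supp}\psi|.\tag{5}$$
If $\operatorname{supp}\psi\cap G=\emptyset$, divide by $t$ and let $t\to0$: $\mu=0$ off $G$. With $\psi=1$ on $B(x,r)$, $0\le\psi\le1$, $\operatorname{supp}\psi\subset B(x,2r)$, $|\nabla\psi|\le C/r$ and $t=Kr$, (5) reads $2Kr\,\mu(B(x,r))\le CK^2r^d$, so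
$$\mu(B(x,r))\le CKr^{d-1}\qquad(x\in\mathbb R^d,\ r>0).\tag{6}$$

**Step 3: $V$ is continuous, bounded by $C$, and tends to $0$ at infinity.** By (6),
$$\int_{B(x,\delta)}N(x-y)\,d\mu(y)=N(\delta)\mu(B(x,\delta))+\frac1\omega\int_0^\delta r^{1-d}\mu(B(x,r))\,dr\le CK\delta$$
uniformly in $x$. So $N*\mu$ is the uniform limit, as $\delta\to0$, of the continuous functions $\min(N,N(\delta))*\mu$, hence continuous. It tends to $0$ at $\infty$, since $\mu$ is finite with compact support. The same holds for $N*F$. The function $V-(N*F-N*\mu)$ has zero distributional Laplacian, so it is entire harmonic; its means over $B(x,R)$ tend to $0$ as $R\to\infty$ (for $V\in L^{2^*}$ by Hölder). So it vanishes: $V=N*F-N*\mu$ after modification on a null set, and $0\le V\le N*F\le C$.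

**Step 4: properties (a) and (b).** Let $Z=G\cap\{V=0\}$, a compact set; (a) holds. If $0\le\psi\in C_c^\infty(\{V>0\})$, then $V+t\psi$ has the same positivity set as $V$, so $2t\int\psi\,d\mu\le t^2\int|\nabla\psi|^2$ and $\int\psi\,d\mu=0$. Together with $\mu=0$ off $G$, this shows that $\mu$ is carried by $Z$. For $\psi\in C_c^\infty(Z^c)$, $\int\nabla V\cdot\nabla\psi=\int F\psi-\int\psi\,d\mu=\int F\psi$. Both sides are continuous in $D^{1,2}$, so (b) follows by density.

**Step 5: linear growth from $Z$, property (c).** The mean of $N(\cdot-y)$ over $\partial B(x,r)$ is $\min\{N(x-y),N(r)\}$, and $(N(\sigma)-N(r))^+=\frac1\omega\int_\sigma^r\tau^{1-d}d\tau$ for $\sigma<r$. Hence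
$$\operatorname{av}_{\partial B(x,r)}V-V(x)=\frac1\omega\int_0^r\sigma^{1-d}\big(\mu(B(x,\sigma))-F(B(x,\sigma))\big)\,d\sigma.\tag{7}$$
For $z\in Z$, (6) and (7) give $\operatorname{av}_{\partial B(z,r)}V\le CKr$, hence $\operatorname{av}_{B(z,r)}V\le CKr$. For any $y\ne z$ let $R=|y-z|$. By (7), $\mu\ge0$ and (4), $V(y)\le\operatorname{av}_{\partial B(y,r)}V+Cr$ for $r\le R$; averaging in $r$,
$$V(y)\le\operatorname{av}_{B(y,R)}V+CR\le2^d\operatorname{av}_{B(z,2R)}V+CR\le CKR .$$

**Step 6: most graph points lie in $Z$, property (d).** From $J(V)\le J(0)=0$,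
$$\int|\nabla V|^2+K^2|G\cap\{V>0\}|\le2\int FV\le C .$$
Fix $b\in C_c^\infty$, depending only on $G$, with $0\le b\le1$, $b=1$ on $G$. For $0<\epsilon<1$ compare $V$ with $v=(V-\epsilon b)^+$. Then $0\le V-v=\min(V,\epsilon b)\le\epsilon$, and with $G_\epsilon=G\cap\{0<V\le\epsilon\}$ we have $|G\cap\{V>0\}|-|G\cap\{v>0\}|=|G_\epsilon|$. On $\{V>\epsilon b\}$, which is disjoint from $G_\epsilon$, $\nabla v=\nabla V-\epsilon\nabla b$; elsewhere $\nabla v=0$. So $J(V)\le J(v)$ gives
$$K^2|G_\epsilon|\le\int|\nabla v|^2-\int|\nabla V|^2+2\epsilon\int F\le-\int_{G_\epsilon}|\nabla V|^2+2\epsilon\|\nabla V\|_2\|\nabla b\|_2+\epsilon^2\|\nabla b\|_2^2+C\epsilon .$$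
Thus $K^2|G_\epsilon|+\int_{G_\epsilon}|\nabla V|^2\le C\epsilon$, and $2K|\nabla V|\le K^2+|\nabla V|^2$ yields
$$\int_{G_\epsilon}|\nabla V|\le\frac{C\epsilon}K.\tag{8}$$
Let $X_\epsilon$ be the set of $x\in I$ such that $V(\Phi(x))\ge\epsilon$ and $V$ vanishes somewhere on the column $\{x\}\times[\varphi(x)-h,\varphi(x)]$. It is closed, since the minimum of $V$ over the column is continuous in $x$. For a.e. $x$ the continuous function $V(x,\cdot)$ is locally absolutely continuous with derivative $\partial_tV$. For a.e. $x\in X_\epsilon$, go up from a zero in the column to the first later height where $V=\epsilon$, and start from the last zero before it: on this interval $0<V\le\epsilon$ (after its left end), and $\int|\partial_tV|\,dt\ge\epsilon$ over it. By Fubini and (8), $\epsilon|X_\epsilon|\le C\epsilon/K$. As $\epsilon\downarrow0$, $X_\epsilon$ increases to the set of $x\in I$ with $V(\Phi(x))>0$ whose column contains a zero of $V$; so that set has measure $\le C/K$. The set of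 $x\in I$ whose column contains no zero of $V$ has measure $\le h^{-1}|G\cap\{V>0\}|\le C/K^2$. For $x\in I$, $\Phi(x)\notin Z$ if and only if $V(\Phi(x))>0$, so (d) follows. $\square$

## 6. Restoring zero values on $Z$ with a bounded gradient

**Lemma 2.** There is $C_2\ge1$ such that the following holds. Let $(u,\lambda,s,A)$ be a state and $K\ge1$. There are a compact $Z\subset G$ and a function $w$ on $\mathbb R^d$, harmonic off $Z$, $w\to0$ at $\infty$, $|w|\le\lambda s$, $w$ Lipschitz with constant $\Lambda:=C_2K\lambda$, such that $v:=u+w$ is $\Lambda$-Lipschitz on each $B(\Phi(x),s/2)$, $x\in A$; $v(\Phi(x))=0$ for $x\in P:=\{x\in A:\Phi(x)\in Z\}$ (compact); and $|A\setminus P|\le C_2/K$.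

Let $Z,V$ come from Lemma 1. Then $|A\setminus P|\le C_1/K$ is (d). If $Z=\emptyset$ take $w=0$; then $P=\emptyset$ and all claims hold. Let $Z\ne\emptyset$.

**Step 1: localize $u$.** Let $\chi\in C_c^\infty(\mathcal N_s(\Phi(A)))$, $0\le\chi\le1$, $\chi=1$ on $\mathcal N_{s/2}(\Phi(A))$, $|D^j\chi|\le Cs^{-j}$ for $j=1,2$ (mollify $\mathbf 1_{\mathcal N_{3s/4}(\Phi(A))}$ at scale $s/8$). Put $u_\chi=\chi u$, extended by $0$; it is in $C_c^\infty(\mathbb R^d)$. As $u$ is harmonic on $\mathcal N_s(\Phi(A))$ with $|u|\le\lambda s$, $|\nabla u|\le\lambda$,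
$$|u_\chi|\le\lambda s,\qquad|\nabla u_\chi|\le C\lambda,\qquad|\Delta u_\chi|=|2\nabla\chi\cdot\nabla u+u\Delta\chi|\le C_3\lambda F .$$

**Step 2: solve off $Z$ and compare with the barrier.** By Riesz' theorem let $U\in D_0(Z^c)$ solve $\int\nabla U\cdot\nabla\psi=-\int\psi\,\Delta u_\chi$ for all $\psi\in D_0(Z^c)$. Take $\psi=(U-C_3\lambda V)^+$. Since $0\le\psi\le U^+$, (3) gives $\psi\in D_0(Z^c)$. By Lemma 1(b),
$$\int\nabla U\cdot\nabla\psi\le C_3\lambda\int F\psi=C_3\lambda\int\nabla V\cdot\nabla\psi,$$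
so $\int|\nabla\psi|^2\le0$ and $U\le C_3\lambda V$ a.e. The same argument applies to $-U$. Off $Z$, $\Delta(U-u_\chi)=0$ in the sense of distributions, so $U$ is smooth there after modification on a null set (Weyl). Set $U=0$ on $Z$; this is consistent a.e., since $V=0$ on $Z$. Then
$$|U|\le C_3\lambda V\quad\text{everywhere},\tag{9}$$
and as $V$ is continuous with $V=0$ on $Z$, $U$ is continuous on $\mathbb R^d$.

**Step 3: bounds for $w$.** Put $w=U-u_\chi$. It is continuous, harmonic off $Z$, equal to $-u_\chi$ on $Z$, and tends to $0$ at $\infty$ by (9), as $V$ does. By the maximum principle $|w|\le\max_Z|u_\chi|\le\lambda s$. Let $y\notin Z$, $R=\operatorname{dist}(y,Z)$. By (9) and Lemma 1(c), applied with a nearest point of $Z$, $|U|\le CK\lambda R$ on $B(y,R)$, so $\operatorname{osc}_{B(y,R)}w\le CK\lambda R+C\lambda R$ and $|\nabla w(y)|\le CK\lambda$. On $Z$, $w=-u_\chi$ is $C\lambda$-Lipschitz. Given two points, split the segment between them at its first and last points in $Z$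 (if any): the outer parts are controlled by the gradient bound, the middle one by the bound on $Z$. So $w$ is $CK\lambda$-Lipschitz on $\mathbb R^d$. On $B(\Phi(x),s/2)$, $x\in A$, $u$ is $\lambda$-Lipschitz, so $v$ is $(1+CK)\lambda$-Lipschitz there. If $x\in P$, then $\chi(\Phi(x))=1$ and $v(\Phi(x))=(u-u_\chi)(\Phi(x))=0$. Choose $C_2\ge C_1$ large enough. $\square$

## 7. Linear profiles at almost every point of $P$

Where $\varphi$ is differentiable, let $n(x)=(-\nabla\varphi(x),1)/\sqrt{1+|\nabla\varphi(x)|^2}$; its last coordinate satisfies $n_d\ge\nu_0:=(1+L^2)^{-1/2}$. With $v,\Lambda,P$ from Lemma 2 and $0<r\le s/2$ define the *excess*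
$$\begin{aligned}e(x,r)=\ &\tfrac1r\sup_{|y'|\le r}|\varphi(x+y')-\varphi(x)-\nabla\varphi(x)\cdot y'|\\&+\inf_{|a|\le\Lambda}\tfrac1r\sup\{|v(\Phi(x)+y)-a\,n(x)\cdot y|:|y|<r,\ \Phi(x)+y\in D^+\}.\end{aligned}\tag{10}$$
Example for the first term: for $\varphi(x)=|x_1|$ and $x_1>0$ it equals $2(1-x_1/r)^+$ (the supremum is at $y_1=-r$). It tends to $0$ at each such $x$, but not uniformly near $x_1=0$. This is why a small set must be discarded.

**Lemma 3.** $e(x,r)\to0$ as $r\to0$ for a.e. $x\in P$. Hence for every $\eta'>0$ there is a compact $P'\subset P$, $|P\setminus P'|\le\eta'$, with all $x\in P'$ differentiability points of $\varphi$ and $\sup_{x\in P'}e(x,2^{-k})\to0$ as $k\to\infty$.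

**Step 1: blow-up at a good point.** Let $x\in P$ be a density point of $P$ and a differentiability point of $\varphi$; almost every $x\in P$ is one. Write $n=n(x)$. The first term of (10) tends to $0$. If the second does not, there are $r_j\to0$ along which it is $\ge\epsilon_0>0$. Let $v_j(y)=v(\Phi(x)+r_jy)/r_j$. These are $\Lambda$-Lipschitz on $B(0,s/(2r_j))$ with $v_j(0)=0$, so a subsequence converges locally uniformly to a $\Lambda$-Lipschitz $v_\infty$ on $\mathbb R^d$. Let $H=\{n\cdot y>0\}=\{y_d>\nabla\varphi(x)\cdot y'\}$.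

**Step 2: $v_\infty$ is linear on $\overline H$.** Since $Z\subset G$ lies on or below the graph, $v$ is harmonic in $D^+\cap B(\Phi(x),s/2)$, and the rescaled sets $D^+$ eventually contain any compact subset of $H$. So $v_\infty$ is harmonic in $H$. Let $y=(y',\nabla\varphi(x)\cdot y')\in\partial H$. As $x$ is a density point of $P$, every ball $B(x+r_jy',\delta r_j)$ meets $P$ for large $j$; so there are $y_j'\to y'$ with $x+r_jy_j'\in P$. Now $v(\Phi(x+r_jy_j'))=0$ and $\Phi(x+r_jy_j')=\Phi(x)+r_j\big(y_j',\nabla\varphi(x)\cdot y_j'+o(1)\big)$, hence $v_\infty(y)=0$. Odd reflection across $\partial H$ gives an entire harmonic function of linear growth, so by Liouville $v_\infty=a\,n\cdot y$ on $\overline H$ with $|a|\le\Lambda$.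

**Step 3: contradiction.** If $|y|<1$ and $\Phi(x)+r_jy\in D^+$, then $y_d>\nabla\varphi(x)\cdot y'+o(1)$, so $\operatorname{dist}(y,H)=o(1)$ uniformly. The nearest point $\bar y\in\overline H$ has $|\bar y|\le|y|$. Comparing $y$ with $\bar y$,
$$|v_j(y)-a\,n\cdot y|\le|v_j(\bar y)-v_\infty(\bar y)|+2\Lambda\operatorname{dist}(y,H)=o(1)$$
uniformly, against the choice of $r_j$.

**Step 4: uniformity.** We want Egorov's theorem, so we need measurability of $e(\cdot,r)$ on the set of differentiability points. In the suprema rational $y',y$ suffice: the expressions are continuous in $y',y$, and the condition $\Phi(x)+y\in D^+$ is open in $y$. For fixed $y$ and $a$ they are Borel in $x$. The second supremum, divided by $r$, is $1$-Lipschitz in $a$, so rational $a$ suffice in the infimum. Egorov's theorem and inner regularity give $P'$. $\square$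

## 8. Many point charges on a hyperplane

For $f\in C_c^\infty(\mathbb R^{d-1})$ let
$$\mathsf Pf(\xi,y)=\kappa_d\int\frac{y\,f(\zeta)}{(|\xi-\zeta|^2+y^2)^{d/2}}\,d\zeta,\qquad\kappa_d=\frac2\omega .$$
It is harmonic off $\operatorname{supp}f\times\{0\}$ and odd in $y$. For $y>0$ it is the Poisson integral of $f$, with boundary value $f$ and $|\mathsf Pf|\le\sup|f|$. For $y>0$, $\partial_{\xi_i}\mathsf Pf=\mathsf P(\partial_if)$, and from $\partial_y^2\mathsf Pf=-\mathsf P(\Delta f)$,
$$\partial_y\mathsf Pf(\xi,y)=\partial_y\mathsf Pf(\xi,1)+\int_y^1\mathsf P(\Delta f)(\xi,y')\,dy' .$$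
So $\nabla\mathsf Pf$ extends continuously to $y\ge0$, and by the kernel bound it tends to $0$ at $\infty$ there. Below, $\nabla\mathsf Pf$ on $\{y\ge0\}$ means this extension; it is bounded and uniformly continuous. The function $y+\mathsf Pf$ has normal derivative
$$b_f(\xi)=1+\partial_y\mathsf Pf(\xi,0^+),\qquad b_f(\xi)=1+\kappa_d\int\frac{f(\zeta)}{|\xi-\zeta|^d}\,d\zeta\ \text{ off }\operatorname{supp}f,\tag{11}$$
a bounded uniformly continuous function. If $f$ is close to $-\kappa_d^{-1}$ times a unit mass at $0$, then $b_f(\xi)$ is close to $1-|\xi|^{-d}$ away from $0$: this is Test 3. In this section constants depend on $d$ only, unless indicated.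

**Lemma 4.** Let $M\ge1$. For each $\eta\in(0,1)$ there is $K_0=K_0(\eta,d,M)\ge1$ such that for every nonempty bounded open $\Theta\subset\mathbb R^{d-1}$ with $|\Theta|\le M$ and all $\gamma,\kappa\in(0,1)$ there are $f\in C_c^\infty(\Theta)$ and a compact $S\subset\Theta\setminus\operatorname{supp}f$ with

(i) $|f|\le\kappa$, $\int f=0$;
(ii) $|\nabla\mathsf Pf|\le K_0$ on $\{y>0\}$;
(iii) $|\Theta\setminus S|\le\eta$ and $|b_f|\le\gamma$ on $S$.

The constant $K_0$ does not depend on $\gamma,\kappa,\Theta$.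

**Step 0: from the logarithm to a small power.** We shall accumulate additive errors, which the logarithm does not tolerate but $|a+b|^p\le|a|^p+|b|^p$ ($0<p\le1$) does. So we replace $\log$ by a power. Let $b=1-|\xi|^{-d}$ and $0<p\le\frac12$. Then $\big||b|^p-1\big|/p\le|\log|b||\max(1,|b|^{1/2})$. The right side is integrable on $\mathbb R^{d-1}$: near $0$ because $d/2<d-1$; near $|\xi|=1$ the singularity is logarithmic; near $\infty$ it is $O(|\xi|^{-d})$. By dominated convergence $\frac1p\int(|b|^p-1)\to\int\log|b|<0$ as $p\to0$, by (1) and $d\ge3$. So we can fix $p\in(0,\frac12]$, depending only on $d$, with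
$$I_p:=\int_{\mathbb R^{d-1}}\big(\big|1-|\xi|^{-d}\big|^p-1\big)\,d\xi<0 .$$

**Step 1: one cell.** The purpose is to show that one smoothed charge in a large cell lowers the $p$-mean by a fixed factor, even in the presence of a small relative error. Let $0\le\beta\in C_c^\infty(B(0,1))$ be radial, $\int\beta=1$; $\beta_\epsilon=\epsilon^{1-d}\beta(\cdot/\epsilon)$, $f_\epsilon=-\kappa_d^{-1}\beta_\epsilon$, $m_\epsilon=\partial_y\mathsf Pf_\epsilon(\cdot,0^+)$. Since $\mathsf Pf_\epsilon(X)=\epsilon^{1-d}\mathsf Pf_1(X/\epsilon)$ and the kernel is homogeneous of degree $1-d$,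
$$|\nabla\mathsf Pf_\epsilon(X)|\le c_*\min(\epsilon^{-d},|X|^{-d})\qquad(y\ge0),\tag{12}$$
with $c_*$ depending only on $d$. For $|\xi|\ge\epsilon$, $m_\epsilon(\xi)=-\int\beta_\epsilon(\zeta)|\xi-\zeta|^{-d}d\zeta$, and $m_\epsilon(\xi)\to-|\xi|^{-d}$ as $\epsilon\to0$ for $\xi\ne0$. Put $q_0=(-\frac12,\frac12)^{d-1}$, $q_\ell=\ell q_0$, and
$$C_4=c_*\,(2\sqrt{d-1})^d\sum_{j\in\mathbb Z^{d-1}\setminus0}|j|^{-d}<\infty .$$

*Claim.* There are $\ell\ge4$, $\bar\epsilon\in(0,1]$, $c_0\in(0,1)$, depending only on $d$, such that for $0<\epsilon\le\bar\epsilon$ and measurable $\delta$ on $q_\ell$ with $|\delta|\le C_4\ell^{-d}$,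
$$\int_{q_\ell\setminus B(0,\epsilon)}|1+m_\epsilon+\delta|^p\le(1-c_0)|q_\ell|.\tag{13}$$

Let $\ell$ be so large that $C_4\ell^{-d}\le\frac14$. For $|\xi|\ge4$, $|m_\epsilon|\le3^{-d}$, so $1+m_\epsilon$ and $1+m_\epsilon+\delta$ are $\ge\frac12$ and $|1+m_\epsilon+\delta|^p\le|1+m_\epsilon|^p+C|\delta|$. For $|\xi|<4$, $|1+m_\epsilon+\delta|^p\le|1+m_\epsilon|^p+|\delta|^p$. Hence
$$\int_{q_\ell\setminus B(0,\epsilon)}|1+m_\epsilon+\delta|^p\le|q_\ell|+\int_{q_\ell\setminus B(0,\epsilon)}\big(|1+m_\epsilon|^p-1\big)+C\ell^{-dp}+C\ell^{-1}.$$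
For fixed $\ell$, as $\epsilon\to0$, the integral on the right tends to $\int_{q_\ell}(|1-|\xi|^{-d}|^p-1)$: by (12) the integrand is dominated by $2+C|\xi|^{-dp}$, and $dp\le d/2<d-1$. As $\ell\to\infty$ that tends to $I_p$. Choose $\ell$ so large that $\int_{q_\ell}(|1-|\xi|^{-d}|^p-1)\le\frac34I_p$ and $C\ell^{-dp}+C\ell^{-1}\le|I_p|/8$, then $\bar\epsilon$ so small that for $\epsilon\le\bar\epsilon$ the integral is $\le\frac58I_p$. The total is $\le|q_\ell|-\frac12|I_p|$, and the claim follows with $c_0=\min\{\frac12,|I_p|/(4\ell^{d-1})\}$.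

**Step 2: the iteration is set up.** We repeat Step 1 on finer and finer grids, each time with charges proportional to the current normal derivative. Put $\varrho=1-c_0/2$ and
$$T_k=(c_1\eta)^{-1/p}\varrho^{k/(2p)},\qquad\epsilon_k=\bar\epsilon\,(c_2\eta)^{1/(d-1)}(k+1)^{-2},$$
with $c_1,c_2\in(0,1)$ depending on $d,M$, fixed in Step 4. Start with $f_0=0$, $\mathcal A_0=\Theta$. Suppose given $f_k\in C_c^\infty(\Theta)$ and an open $\mathcal A_k\subset\Theta\setminus\operatorname{supp}f_k$ with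
$$M_k:=\int_{\mathcal A_k}|b_k|^p\le\varrho^kM,\qquad b_k=b_{f_k};$$
this is true for $k=0$ as $b_0=1$. For small $r>0$ consider the grid cubes $q=r(j+q_0)$, $j\in\mathbb Z^{d-1}$, with center $x_q$, and put $b_q=b_k(x_q)$. Let $\mathcal Q$ be the set of those with $\bar q\subset\mathcal A_k$ and $|b_q|\le T_k$. Put
$$f_{k+1}=f_k+\sum_{q\in\mathcal Q}b_q\,\tfrac r\ell\,f_{\epsilon_k}\big(\tfrac\ell r(\cdot-x_q)\big),\qquad\mathcal A_{k+1}=\bigcup_{q\in\mathcal Q}q\setminus\overline B(x_q,\epsilon_kr/\ell).$$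
The new bumps are supported in $B(x_q,\epsilon_kr/\ell)\subset q$. So $f_{k+1}\in C_c^\infty(\Theta)$, and $\mathcal A_{k+1}\subset\mathcal A_k$ is open and disjoint from $\operatorname{supp}f_{k+1}$. Below, $o(1)\to0$ uniformly as $r\to0$ with $k,f_k,\mathcal A_k$ fixed.

**Step 3: decay of $M_k$.** We show $M_{k+1}\le\varrho^{k+1}M$ for small $r$. By scaling, for $x\in q\cap\mathcal A_{k+1}$,
$$b_{k+1}(x)=b_k(x)+\sum_{q'\in\mathcal Q}b_{q'}\,m_{\epsilon_k}\big(\ell(x-x_{q'})/r\big),$$
and $b_k(x)=b_q+o(1)$ by uniform continuity. For $q'\ne q$ write $x_{q'}-x_q=rj$. Then $|x-x_{q'}|\ge\frac r2\max_i|j_i|\ge r|j|/(2\sqrt{d-1})$, and (12) gives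
$$|m_{\epsilon_k}(\ell(x-x_{q'})/r)|\le c_*\ell^{-d}(2\sqrt{d-1})^d|j|^{-d}.$$
The cubes $q'\ne q$ with $|x-x_{q'}|\le\sqrt r$ have $|b_{q'}|\le|b_q|+o(1)$ by uniform continuity, so they contribute at most $(|b_q|+o(1))C_4\ell^{-d}$ in absolute value. For the others $|j|\ge1/(2\sqrt r)$ when $r$ is small, and since $\sum_{|j|>m}|j|^{-d}\le C/m$, they contribute at most $CT_k\ell^{-d}\sqrt r=o(1)$. Dividing the contribution of the near cubes by $b_q$ and truncating the quotient at $\pm C_4\ell^{-d}$ (take $\delta=0$ if $b_q=0$) changes only $o(1)$, so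
$$b_{k+1}(x)=b_q\big(1+m_{\epsilon_k}(\ell(x-x_q)/r)+\delta\big)+o(1),\qquad|\delta|\le C_4\ell^{-d}.\tag{14}$$
Apply (13) in the variable $\ell(x-x_q)/r$, and $|a+b|^p\le|a|^p+|b|^p$:
$$\int_{q\cap\mathcal A_{k+1}}|b_{k+1}|^p\le(1-c_0)|b_q|^p|q|+o(1)|q| .$$
Since $|b_q|^p\le|b_k|^p+o(1)$ on $q$,
$$\sum_{\bar q\subset\mathcal A_k}|b_q|^p|q|\le M_k+o(1).\tag{15}$$
Therefore $M_{k+1}\le(1-c_0)M_k+o(1)\le\varrho^{k+1}M$ for $r$ small, because $(1-c_0)\varrho^kM<\varrho^{k+1}M$.

**Step 4: the lost measure is at most $\frac38\eta$.** $|\mathcal A_k\setminus\mathcal A_{k+1}|$ is at most the sum of three terms. The part not covered by cubes with closure in $\mathcal A_k$ is $o(1)$. The cubes with $|b_q|>T_k$ have by (15) total measure at most $T_k^{-p}(M_k+o(1))\le2c_1\eta M\varrho^{k/2}$ for $r$ small. The removed balls have measure at most $C\epsilon_k^{d-1}M\le Cc_2\eta M(k+1)^{-2(d-1)}$. Choose $c_1,c_2$ small (depending on $d,M$) so that the second and third terms each sum over $k$ to at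 most $\eta/8$, and $r=r_k$ so small that the first terms sum to at most $\eta/8$. Then $|\Theta\setminus\mathcal A_N|\le\frac38\eta$ for all $N$.

**Step 5: gradients stay bounded independently of $N$.** By (12) and scaling, on $y\ge0$
$$|\nabla\mathsf P(f_{k+1}-f_k)(X)|\le T_k\sum_{q\in\mathcal Q}\big|(\nabla\mathsf Pf_{\epsilon_k})\big(\ell(X-(x_q,0))/r\big)\big|\le CT_k\epsilon_k^{-d}:$$
at most $C$ cubes have $|X-(x_q,0)|\le r$, each contributing $\le C\epsilon_k^{-d}$; for the others sum $|\ell(X-(x_q,0))/r|^{-d}$ over the lattice. Hence $|\nabla\mathsf Pf_N|\le K_0':=C\sum_kT_k\epsilon_k^{-d}$. This is finite, as $T_k$ decays geometrically and $\epsilon_k^{-d}$ grows polynomially, and it does not depend on $N$, $\Theta$ or the $r_k$. Also $|f_{k+1}-f_k|\le T_k\frac{r_k}\ell\sup|f_{\epsilon_k}|$, so by choosing the $r_k$ small we get $|f_N|\le\kappa'$ for any $\kappa'>0$ prescribed in advance.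

**Step 6: stopping, and mean zero.** Before the iteration fix a closed ball $B^*\subset\Theta$ with $|B^*|\le\eta/8$, a function $b^*\in C_c^\infty(\Theta)$ supported in $B^*$ with $\int b^*=1$, and $\kappa'\le\kappa/2$ with
$$\kappa'M\big(\sup|b^*|+\sup_{y\ge0}|\nabla\mathsf Pb^*|\big)\le\min(\kappa/2,\gamma/2).$$
Choose $N$ with $\varrho^NM(\gamma/2)^{-p}\le\eta/8$; then $|\{x\in\mathcal A_N:|b_N|>\gamma/2\}|\le\eta/8$ by Chebyshev. Let $f=f_N-(\int f_N)b^*$, where $|\int f_N|\le\kappa'M$, and let $S$ be a compact subset of $(\mathcal A_N\cap\{|b_N|\le\gamma/2\})\setminus B^*$ whose measure is within $\eta/8$ of that of this set. Then $|f|\le\kappa$, $\int f=0$, $|\nabla\mathsf Pf|\le K_0:=K_0'+1$, $S\cap\operatorname{supp}f=\emptyset$, $|b_f|\le\gamma$ on $S$, and $|\Theta\setminus S|\le(\frac38+\frac18+\frac18+\frac18)\eta\le\eta$. Only $N$ and the $r_k$ depend on $\gamma$ and $\kappa$. $\square$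

**Decay estimates.** Let $f$ be as in Lemma 4 with $\operatorname{supp}f\subset B(0,M')$, $M'\ge1$. With $X=(\xi,y)$, any sign of $y$, and constants depending on $d,M,M'$:
$$|\mathsf Pf(X)|\le C\kappa\min\big(|X|^{-d},|y||X|^{-d}\big),\quad|\nabla\mathsf Pf(X)|\le C\kappa|X|^{-d-1}\qquad(|X|\ge2M'),\tag{16}$$
$$|\mathsf Pf(X)|\le C\kappa|y|\vartheta^{-d},\quad|\nabla\mathsf Pf(X)|\le C\kappa\vartheta^{-d}\qquad\text{if }\operatorname{dist}(X,\operatorname{supp}f\times\{0\})\ge\vartheta>0.\tag{17}$$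
Let $k(X)=\kappa_dy|X|^{-d}$. Since $\int f=0$, $\mathsf Pf(X)=\int[k(X-(\zeta,0))-k(X)]f(\zeta)\,d\zeta$, and for $|\zeta|\le M'\le|X|/2$
$$|k(X-(\zeta,0))-k(X)|=\kappa_d|y|\,\big||X-(\zeta,0)|^{-d}-|X|^{-d}\big|\le C|y||X|^{-d-1}.$$
As $|y|\le|X|$ and $|X|\ge1$, the first part of (16) follows; the second follows in the same way, since second derivatives of $k$ are homogeneous of degree $-d-1$. For (17) use $|k(X-(\zeta,0))|\le C|y|\vartheta^{-d}$ and $|\nabla k(X-(\zeta,0))|\le C\vartheta^{-d}$ for $\zeta\in\operatorname{supp}f$.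

## 9. One stage on the graph

**Lemma 5.** For each $\eta\in(0,1)$ there is $C(\eta)<\infty$ (depending on $\eta,d,L,\rho,h$) such that: for every state $(u,\lambda,s,A)$ with $|A|>\eta$, every $\gamma'\in(0,1)$ and $\varpi>0$ with $\zeta+\varpi<2h$ (where $\zeta$ is the depth of the pole $\Pi$ of $u$), there is a state $(\hat u,\hat\lambda,\hat s,\hat A)$ with $\hat A\subset A$, $|A\setminus\hat A|\le\eta$, $\hat\lambda=\gamma'\lambda$, $\hat s\le s$,
$$\sup_\Omega|\hat u-u|\le\lambda s+\varpi,\qquad\sup_\Omega|\nabla(\hat u-u)|\le C(\eta)\lambda+\varpi,$$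
and, writing $u=N(\cdot-\Pi)+g$, $\hat u=N(\cdot-\hat\Pi)+\hat g$: $\hat\Pi=\Pi-\tau e_d$ with $0<\tau\le\varpi$, and $\sup_{\Omega_1}|\hat g-g|\le\lambda s+\varpi$.

Note that $C(\eta)$ does not depend on $\gamma'$.

**Step 1: the parameters, in order.** The purpose is to fix everything so that no later choice disturbs an earlier one.

1. Let $K=\max(1,3C_2/\eta)$ and apply Lemma 2: we get $Z$, $w$, $v=u+w$, $\Lambda=C_2K\lambda$, $P$, with $|A\setminus P|\le\eta/3$. Lemma 3 gives a compact $P'\subset P$ with $|P\setminus P'|\le\eta/6$.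

2. Let $\eta_1=\min\{\frac12,\ \eta/(12\cdot2^{d-1}|I|)\}$. For unit $n$ with $n_d\ge\nu_0$ let
$$O_nx=x-\frac{x\cdot(e_d+n)}{1+n_d}(e_d+n)+2(x\cdot e_d)n .$$
This is the product of the maps $x\mapsto2(x\cdot m)m-x$ for $m=e_d$ and then $m=\frac{e_d+n}{|e_d+n|}$, so it is a rotation, and $O_ne_d=n$. Let $T_n=O_n|_{\mathbb R^{d-1}\times\{0\}}$, an isometry onto $n^\perp$, and $A_n=\pi T_n$ with $\pi(x,t)=x$. These are continuous in $n$; $|A_n|\le1$; $|A_n^{-1}|\le1/\nu_0$, as the lift of $x$ to $n^\perp$ has length $\le|x|/n_d$; and $|\det A_n|=n_d$. Fix $\sigma\in(0,\frac14)$, depending only on $d,\eta_1$, with $1-(1-3\sigma)^{d-1}\le\eta_1$. If $|A_nA_{n'}^{-1}-\mathrm{Id}|$ is small enough (depending on $d,\sigma$), then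
$$(1-3\sigma)q_0\subset A_nA_{n'}^{-1}\big((1-2\sigma)q_0\big)\subset(1-\sigma)q_0 .$$
By compactness of $\{|n|=1,\ n_d\ge\nu_0\}$ there are finitely many $n_1,\dots,n_m$ such that, with $\Theta^i=A_{n_i}^{-1}((1-2\sigma)q_0)$, each $n$ has an $i=i(n)$ with $A_n\Theta^i\subset(1-\sigma)q_0$ and $|q_0\setminus A_n\Theta^i|\le\eta_1$. All $\Theta^i\subset B(0,M')$ with $M'=\max(1,\sqrt{d-1}/\nu_0)$, and $|\Theta^i|\le M:=1/\nu_0$.

3. Let $\gamma=\gamma'/(C_7C_2K)$, with $C_7\ge1$ depending only on $d,L,\rho,h$, fixed in Step 8, and $\kappa=\gamma\sigma^d$. Lemma 4 with $(\eta_1,M,\Theta^i,\gamma,\kappa)$ gives $f^i,S^i$ ($i=1,\dots,m$) with common $K_0=K_0(\eta_1,d,M)\ge1$.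

4. Take $\theta\in(0,\sigma/4]$ such that for all $i$, $\xi\in S^i$, $|\xi'-\xi|\le2\theta$, $0<y\le2\theta$: $f^i(\xi')=0$ and $|\nabla(y+\mathsf Pf^i)(\xi',y)|\le2\gamma$. This is possible: for $\xi\in S^i$ the gradient of $y+\mathsf Pf^i$ at $(\xi,0^+)$ is $(\nabla f^i(\xi),b_{f^i}(\xi))=(0,b_{f^i}(\xi))$; $S^i$ is compact and disjoint from $\operatorname{supp}f^i$; and $\nabla\mathsf Pf^i$ is uniformly continuous on $y\ge0$.

5. Let $C_5\ge2M'+1+(1+L)\sqrt{d-1}$ depend only on $d,L$ and be also at least the constant in the value bound of (21) below. Put $R_1=2M'+1/\theta$, $R=R_1+C_5$, and choose $\delta>0$ with $\delta R\le\min(\nu_0\theta/8,\ \gamma\Lambda\theta)$.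

6. Take $k$ large, $s'=2^{-k}/R$, $\tau=\theta s'$, so that: $\sup_{P'}e(\cdot,Rs')\le\delta$; $Rs'\le s/2$; $\tau\le\min(\varpi,h/4)$; $s'<\rho$; $S-\tau e_d\subset T_1$ ($S$ is the singular set of $g$); $|u(\cdot+\tau e_d)-u|$ and $|\nabla u(\cdot+\tau e_d)-\nabla u|$ are $\le\varpi/2$ on $\Omega$, and $|g(\cdot+\tau e_d)-g|\le\varpi/2$ on $\Omega_1$ (possible since the derivatives are bounded near $\Omega$ and $\Omega_1$); $C_5s'\le\min\big(\frac{r_1}2,\frac h{4(1+L)}\big)$; and $C_5\Lambda s'\le\varpi/2$.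

**Step 2: the construction.** On every cell we add the flat correction on a tangent plane, scaled by the local slope. Consider the closed grid cubes $Q$ of side $s'$ in $\mathbb R^{d-1}$ meeting $P'$. They are finite in number, lie in $[-\rho-s',\rho+s']^{d-1}\subset(-2\rho,2\rho)^{d-1}$, and have total measure $\le2^{d-1}|I|$. For each let $c_Q$ be its center, $x_Q\in Q\cap P'$, $n_Q=n(x_Q)$, $f_Q=f^{i(n_Q)}$, $S_Q=S^{i(n_Q)}$, $\Theta_Q=\Theta^{i(n_Q)}$, and $a_Q\in[-\Lambda,\Lambda]$ such that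
$$|v(\Phi(x_Q)+y)-a_Qn_Q\cdot y|\le2\delta Rs'\qquad(|y|<Rs',\ \Phi(x_Q)+y\in D^+),\tag{18}$$
which exists since $e(x_Q,Rs')\le\delta$. Let $p_Q=(c_Q,\varphi(x_Q)+\nabla\varphi(x_Q)\cdot(c_Q-x_Q))\in\Phi(x_Q)+n_Q^\perp$, so $|p_Q-\Phi(x_Q)|\le(1+L)\sqrt{d-1}\,s'$. Let
$$H_Q(z)=(z-p_Q)\cdot n_Q=(z-\Phi(x_Q))\cdot n_Q,\qquad X_Q(z)=O_{n_Q}^{-1}(z-p_Q)/s',$$
the last coordinate of $X_Q(z)$ being $H_Q(z)/s'$, and
$$Y_Q(z)=a_Qs'\,\mathsf Pf_Q(X_Q(z)),\qquad\hat u(z)=\Big(u+w+\sum_QY_Q\Big)(z+\tau e_d).$$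
For $z=(x,t)$ we have $H_Q(z)=n_{Q,d}\big(t-\varphi(x_Q)-\nabla\varphi(x_Q)\cdot(x-x_Q)\big)$, so $e(x_Q,Rs')\le\delta$ gives
$$|H_Q(z)-n_{Q,d}(t-\varphi(x))|\le\delta Rs'\le\nu_0\tau/8\qquad\text{if }|x-x_Q|\le Rs'.\tag{19}$$
The singular set of $Y_Q$ is contained in $p_Q+s'T_{n_Q}\operatorname{supp}f_Q\subset\{H_Q=0\}$, which lies over $c_Q+s'A_{n_Q}\operatorname{supp}f_Q\subset c_Q+(1-\sigma)s'q_0$. Finally, $|X_Q(z')|\ge|\pi z'-c_Q|/s'$ and the $c_Q$ are distinct points of a lattice of mesh $s'$, so $\#\{Q:|X_Q(z')|\le m\}\le Cm^{d-1}$ for $m\ge1$ and every $z'$. Summing over dyadic shells,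
$$\sum_{|X_Q(z')|>m}|X_Q(z')|^{-d}\le\frac Cm,\qquad\sum_{|X_Q(z')|>m}|X_Q(z')|^{-d-1}\le C\qquad(m\ge1,\ C=C(d)).\tag{20}$$

**Step 3: $\hat u\in\mathcal H$.** We check that every singularity lands in $T_1$. $S-\tau e_d\subset T_1$ by choice 6. Since $Z\subset G$ and $\tau\le h/4$, $Z-\tau e_d\subset\{x\in I,\ \varphi-h-\tau\le t\le\varphi-\tau\}\subset T_1$. On the singular set of $Y_Q$, $x\in Q$, $|x-x_Q|\le\sqrt{d-1}\,s'\le Rs'$ and $H_Q=0$, so $|t-\varphi(x)|\le\tau/8$ by (19); after the shift $-\frac98\tau\le t-\varphi\le-\frac78\tau$, inside $T_1$. The pole moves to $\hat\Pi=\Pi-\tau e_d$, of depth $\zeta+\tau<2h$. Everything else is harmonic and tends to $0$ at $\infty$; so $\hat g=(g+w+\sum_QY_Q)(\cdot+\tau e_d)$, with singular set in a compact $\hat S\subset T_1$.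

**Step 4: size of $\hat u-u$ on $\Omega$.** Write
$$\hat u-u=[u(\cdot+\tau e_d)-u]+w(\cdot+\tau e_d)+\sum_QY_Q(\cdot+\tau e_d).$$
On $\Omega$ the bracket and its gradient are $\le\varpi/2$. The second term is $\le\lambda s$, and its gradient is $\le\Lambda$ (if $z\in\Omega$, then $z+\tau e_d\notin Z$, since $Z-\tau e_d\subset T_1$). For the sum, let $z=(x,t)\in\Omega$, $z'=z+\tau e_d$.

*Near cubes.* If $|X_Q(z')|\le2M'$, then $|z-\Phi(x_Q)|\le2M's'+\tau+(1+L)\sqrt{d-1}\,s'\le C_5s'<r_1$ and $|x-x_Q|\le2M's'+\sqrt{d-1}\,s'\le Rs'$. So $t\ge\varphi(x)$ by (2), and by (19) at $z'$, $H_Q(z')\ge\nu_0\tau-\nu_0\tau/8>0$. We are on the good side of the plane, and by Lemma 4 $|\nabla Y_Q(z')|\le\Lambda K_0$, $|Y_Q(z')|\le\Lambda s'$. There are at most $C$ such $Q$.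

*Far cubes.* If $|X_Q(z')|>2M'$, then by (16) $|\nabla Y_Q(z')|\le C\Lambda|X_Q(z')|^{-d-1}$, $|Y_Q(z')|\le C\Lambda s'|X_Q(z')|^{-d}$.

With (20),
$$\sum_Q|\nabla Y_Q(z')|\le C\Lambda K_0,\qquad\sum_Q|Y_Q(z')|\le C\Lambda s'\le\varpi/2,\qquad C=C(d,L).\tag{21}$$
This gives both bounds on $\Omega$, with $C(\eta)=C_2K(1+CK_0(\eta_1,d,M))$, which depends only on $\eta,d,L,\rho,h$.

**Step 5: size of $\hat g-g$ on $\Omega_1$.** This is needed to keep the limit nontrivial. We have $\hat g-g=[g(\cdot+\tau e_d)-g]+w(\cdot+\tau e_d)+\sum_QY_Q(\cdot+\tau e_d)$; the bracket is $\le\varpi/2$ and $|w|\le\lambda s$. For $z\in\Omega$, $\sum_Q|Y_Q(z')|\le\varpi/2$ is (21). For $z\in\Omega_1\setminus\Omega$ we have $t\le\varphi(x)-\frac32h$, so $z'$ is at least $\frac54h$ below the graph, measured vertically. Hence $|z'-\Phi(x_Q)|\ge\frac{5h}{4(1+L)}$ and $|z'-p_Q|\ge\frac h{1+L}>2M's'$ for all $Q$, by choice 6. All cubes are far cubes, and again $\sum_Q|Y_Q(z')|\le C\Lambda s'\le\varpi/2$. So $\sup_{\Omega_1}|\hat g-g|\le\lambda s+\varpi$.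

**Step 6: the set $\hat A$.** Put
$$\hat A=\bigcup_Q\{x\in P'\cap Q:\ x\in c_Q+s'A_{n_Q}S_Q\},$$
a compact set. In each $Q$ we lose from $P'\cap Q$ at most $s'^{d-1}\big(|q_0\setminus A_{n_Q}\Theta_Q|+|\Theta_Q\setminus S_Q|\big)\le2\eta_1s'^{d-1}$ (recall $|\det A_{n_Q}|\le1$), in total $\le2\eta_12^{d-1}|I|\le\eta/6$. So $|A\setminus\hat A|\le\frac\eta3+\frac\eta6+\frac\eta6<\eta$, and $\hat A\ne\emptyset$ since $|A|>\eta$.

**Step 7: geometry near $\Phi(\hat A)$.** We locate the shifted points relative to plane, graph and singularities. Let $\hat s=\nu_0\tau/4$ $(\le s)$, $x\in\hat A\cap Q$, $x=c_Q+s'A_{n_Q}\xi$ with $\xi\in S_Q$, $z\in B(\Phi(x),\hat s)$, $z'=z+\tau e_d=(x',t')$. Put $\bar z=p_Q+s'T_{n_Q}\xi$, the point of the plane $\{H_Q=0\}$ over $x$. By (19), $|H_Q(\Phi(x))|\le\nu_0\tau/8$, hence $|\Phi(x)-\bar z|=|H_Q(\Phi(x))|/n_{Q,d}\le\tau/8$ and $|z'-\bar z|\le\tau+\frac\tau4+\frac\tau8\le2\tau$. Since $X_Q(\bar z)=(\xi,0)$, $X_Q(z')=(\xi',y)$ with $|\xi'-\xi|\le2\theta$, $|y|\le2\theta$.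 Moreover
$$H_Q(z')\ge-\frac{\nu_0\tau}8-\frac{\nu_0\tau}4+\nu_0\tau\ge\frac{\nu_0\tau}2,$$
so $y>0$. For $z''=(x'',t'')\in B(z',\nu_0\tau/4)$: $H_Q(z'')\ge\frac{\nu_0\tau}4$ and $|z''-\Phi(x_Q)|\le2s'+(1+L)\sqrt{d-1}\,s'<Rs'\le s/2$. So $|x''-x_Q|\le Rs'$, and (19) gives $z''\in D^+$. Hence $v$ is harmonic on $B(z',\nu_0\tau/4)\subset D^+\cap B(\Phi(x_Q),s/2)$ (note $x_Q\in A$). Since $a_Qs'y=a_QH_Q(z')$,
$$\hat u(z)=\underbrace{a_Qs'\big[y+\mathsf Pf_Q(\xi',y)\big]}_{\text{main}}+\underbrace{v(z')-a_QH_Q(z')}_{\text{rem}}+\sum_{Q'\ne Q}Y_{Q'}(z').\tag{22}$$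

**Step 8: the three terms of (22), and the new state.** We show that each is $\le C\gamma\Lambda\tau$ with gradient $\le C\gamma\Lambda$.

*Main.* By choice 4, $y+\mathsf Pf_Q$ has boundary value $0$ at $(\xi',0)$ and gradient $\le2\gamma$ on the segment from $(\xi',0)$ to $(\xi',y)$. So $|\text{main}|\le\Lambda s'\cdot2\gamma y\le4\gamma\Lambda\tau$ and $|\nabla\,\text{main}|\le2\gamma\Lambda$.

*Remainder.* By (18), $v-a_QH_Q$ is bounded by $2\delta Rs'\le2\gamma\Lambda\theta s'=2\gamma\Lambda\tau$ on $B(z',\nu_0\tau/4)$, and it is harmonic there. So its gradient at $z'$ is $\le C\gamma\Lambda$.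

*Other cubes: distance.* As $x\in c_Q+(1-\sigma)s'q_0$, while $p_{Q'}+s'T_{n_{Q'}}\operatorname{supp}f_{Q'}$ lies over $c_{Q'}+(1-\sigma)s'q_0$, the horizontal distance from $x$ to the latter set is $\ge\sigma s'$. Since $|x'-x|<\hat s\le\theta s'/4\le\sigma s'/2$, the distance from $z'$ to $p_{Q'}+s'T_{n_{Q'}}\operatorname{supp}f_{Q'}$ is $\ge\sigma s'/2$. So (17) applies with $X=X_{Q'}(z')$, $\vartheta=\sigma/2$.

*Other cubes: gradients.* The at most $C$ cubes with $|X_{Q'}(z')|\le2M'$ contribute $\le C\Lambda\kappa\sigma^{-d}$, the others $\le C\Lambda\kappa$ by (16) and (20). In total this is $\le C\Lambda\kappa\sigma^{-d}=C\gamma\Lambda$.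

*Other cubes: values.* If $|X_{Q'}(z')|\le R_1$, then $|x'-x_{Q'}|\le R_1s'+\sqrt{d-1}\,s'\le Rs'$. Since $|t'-\varphi(x')|\le\tau+(1+L)\hat s\le C\tau$, (19) for $Q'$ gives $|H_{Q'}(z')|/s'\le C\theta$. By (17), (16), (20) these cubes contribute at most
$$C\Lambda s'\kappa\sigma^{-d}\theta+\sum_{2M'<|X_{Q'}(z')|\le R_1}C\Lambda s'\kappa\theta\,|X_{Q'}(z')|^{-d}\le C\gamma\Lambda\tau .$$
Cubes with $|X_{Q'}(z')|>R_1$ contribute, by (16) and (20), at most $C\Lambda s'\kappa/R_1\le C\Lambda\kappa\theta s'\le C\gamma\Lambda\tau$.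

*Conclusion.* Altogether $|\hat u|\le C_6\gamma\Lambda\tau$ and $|\nabla\hat u|\le C_6\gamma\Lambda$ on $\mathcal N_{\hat s}(\Phi(\hat A))$, where $C_6$ depends only on $d,L,\rho,h$: the constants in (16), (17) depend on $d,M,M'$, that is, on $d,L$, and not on $K_0$ or $\gamma$. No point of $\hat S$ lies in $\mathcal N_{\hat s}(\Phi(\hat A))$: the points $z'$ avoid $Z$ (as $z'\in D^+$), $S\cup\{\Pi\}$ (as $|z'-\Phi(x)|\le\hat s+\tau<s$, so $z'\in\mathcal N_s(\Phi(A))$), the singular sets of all $Y_{Q'}$, $Q'\ne Q$, and that of $Y_Q$ (as $y>0$). Let $C_7=\max(1,C_6,4C_6/\nu_0)$ and $\hat\lambda=C_7\gamma\Lambda=\gamma'\lambda$. Then $|\nabla\hat u|\le\hat\lambda$ and $|\hat u|\le C_6\gamma\Lambda\tau\le C_7\gamma\Lambda\cdot\nu_0\tau/4=\hat\lambda\hat s$. So $(\hat u,\hat\lambda,\hat s,\hat A)$ is a state. $\square$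

## 10. Infinitely many stages: proof of Theorem 2

We may assume $\varepsilon\le\min(|I|/2,1)$.

**Step 1: start and schedule.** We choose the parameters so that all increments are summable. Let $\Pi_0=(0,\varphi(0)-\frac74h)$, $u_0=N(\cdot-\Pi_0)$ (with $g_0=0$, $S=\emptyset$), $A_0\subset I^\circ$ a closed cube with $|I\setminus A_0|\le\varepsilon/2$, $s_0=r_1$ and $\lambda_0=\sup_{\mathcal N_{r_1}(\Phi(A_0))}(|\nabla u_0|+|u_0|/r_1)$, finite and positive as in the example of Section 4. Then $(u_0,\lambda_0,s_0,A_0)$ is a state. Put $\eta_n=\varepsilon2^{-n-2}$ and $\varpi_n=2^{-n}\min(1,h/16)$, so $\sum\eta_n=\varepsilon/2$ and $\sum\varpi_n\le h/8$. Apply Lemma 5 successively, at step $n$ with $\eta=\eta_n$, $\varpi=\varpi_n$ and $\gamma'=\gamma_n'$ chosen so that $\lambda_{n+1}=\gamma_n'\lambda_n$ satisfies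
$$\lambda_{n+1}\,\big(1+C(\eta_{n+1})\big)\le2^{-n-1}.\tag{23}$$
This is possible because $C(\eta)$ depends only on $\eta$ and $d,L,\rho,h$. The lemma is always applicable: $|A_n|\ge|I|-\frac\varepsilon2-\sum_{j<n}\eta_j\ge|I|-\varepsilon\ge\varepsilon>\eta_n$, and the depth $\zeta_n$ of the pole $\Pi_n$ of $u_n$ satisfies $\zeta_n+\varpi_n\le\frac74h+\frac h8<2h$. We get states $(u_n,\lambda_n,s_n,A_n)$ with $A_0\supset A_1\supset\cdots$.

**Step 2: the limit and its zero Cauchy data.** On $\Omega$, $|u_{n+1}-u_n|\le\lambda_ns_n+\varpi_n$ and $|\nabla(u_{n+1}-u_n)|\le C(\eta_n)\lambda_n+\varpi_n$; by (23) and $s_n\le1$ these are summable. Hence $u_n\to u$ and $\nabla u_n$ converge uniformly on the closed set $\Omega$, and the $u_n$ are smooth near $\Omega$. So $u$ is continuous on $\Omega$, harmonic in $\operatorname{int}\Omega$, and $\nabla u$ extends continuously to $\Omega$ by $\lim\nabla u_n$. Let $A=\bigcap A_n$, compact, with $|I\setminus A|\le\frac\varepsilon2+\sum\eta_n\le\varepsilon$.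 For $x\in A$, $|u_n(\Phi(x))|\le\lambda_ns_n\to0$ and $|\nabla u_n(\Phi(x))|\le\lambda_n\to0$. So $u=0$ and $\nabla u=0$ on $\Phi(A)$.

**Step 3: the pole prevents $u$ from vanishing.** Write $u_n=N(\cdot-\Pi_n)+g_n$; then $\Pi_n\to\Pi_\infty=(0,\varphi(0)-\zeta_\infty)$ with $\frac74h\le\zeta_\infty\le\frac{15}8h$. By Lemma 5, $\sup_{\Omega_1}|g_{n+1}-g_n|\le\lambda_ns_n+\varpi_n$, so $g_n\to g$ uniformly on $\Omega_1$, and $g$ is harmonic in $W:=\mathbb R^d\setminus\overline{T_1}$. Here $\Pi_\infty\in W$, because $\overline{T_1}\subset\{t\ge\varphi-\frac32h\}$. Also $\operatorname{int}\Omega\subset W\setminus\{\Pi_\infty\}$, as $T_1\subset T$ and $\Pi_\infty\in T$. Letting $n\to\infty$, $u=\tilde u:=N(\cdot-\Pi_\infty)+g$ on $\operatorname{int}\Omega$. The function $\tilde u$ is harmonic in $W\setminus\{\Pi_\infty\}$ and unbounded near $\Pi_\infty$, since $g$ is continuous there.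

The set $W$ is connected: $\overline{T_1}$ lies over $[-2\rho,2\rho]^{d-1}$; points of $W$ over this cube can be moved vertically away from $\overline{T_1}$ and then horizontally out of $[-2\rho,2\rho]^{d-1}\times\mathbb R$, and the complement of $[-2\rho,2\rho]^{d-1}\times\mathbb R$ is connected as $d-1\ge2$. Hence the open set $W\setminus\{\Pi_\infty\}$ is connected. A nonempty open set contained in $\Omega$ is contained in $\operatorname{int}\Omega$. If $u$ vanished on it, $\tilde u$ would vanish on all of $W\setminus\{\Pi_\infty\}$ by unique continuation, contradicting its unboundedness near $\Pi_\infty$. This proves Theorem 2, and with Section 2 also Theorem 1. $\square$
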